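
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Epimorphisms need not be onto in orthomodular lattices and in modular ortholattices}


\begin{abstract}
We show that epimorphisms need not be onto in the variety of orthomodular lattices, nor in the variety of modular ortholattices. In the modular case we embed the eight-element ortholattice $MO_3$ epimorphically into the lattice of all subspaces of $\mathbb Q^{2d}$, for every $d\ge 2$. In the orthomodular case we show that every inclusion $A\le L$ can be enlarged to an epimorphic inclusion $\hat A\le\hat L$ with $\hat A\cap L=A$.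
\end{abstract}

\section{Introduction}

\subsection{The question}

An \emph{ortholattice} (OL) is an algebra $(L,\wedge,\vee,{}',0,1)$ in which $(L,\wedge,\vee,0,1)$ is a bounded lattice and $'$ is an orthocomplementation: $x''=x$, $x\le y$ implies $y'\le x'$, $x\wedge x'=0$ and $x\vee x'=1$. An \emph{orthomodular lattice} (OML) is an ortholattice satisfying the orthomodular law
\[
x\le y\ \Longrightarrow\ y=x\vee(x'\wedge y).
\]
A \emph{modular ortholattice} (MOL) is an ortholattice whose lattice reduct is modular; modularity implies the orthomodular law. Each of these classes is a variety. Homomorphisms preserve $\wedge,\vee,{}',0,1$, and $A\le L$ means that $A$ is a subalgebra of $L$.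

In a variety $V$, a homomorphism $h:B\to C$ is an \emph{epimorphism} if $f\circ h=g\circ h$ implies $f=g$ for all $D\in V$ and all homomorphisms $f,g:C\to D$. Every onto homomorphism is an epimorphism. In \cite{AAOML} the following is asked: in the variety of OMLs, and in the variety of MOLs, are the epimorphisms exactly the onto homomorphisms?

Replacing $B$ by its image $h(B)$ does not change whether $h$ is an epimorphism, so the question concerns inclusions. Can a proper subalgebra $A<L$ be so placed that a homomorphism on $L$ is determined by its values on $A$?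

In the Boolean case it cannot. Let $A<B$ be Boolean algebras and $b\in B\setminus A$. The ideal of $A$ generated by all $a\in A$ with $a\le b$ or $a\le b'$ is proper: if $a_1\le b$, $a_2\le b'$ and $a_1\vee a_2=1$, then $b=a_1\in A$. Let $U$ be the complement in $A$ of a prime ideal of $A$ containing it; $U$ is an ultrafilter of $A$. For $a\in U$ we have $a\not\le b'$ and $a\not\le b$, that is, $a\wedge b\ne0$ and $a\wedge b'\neq0$. So $U\cup\{b\}$ and $U\cup\{b'\}$ extend to two ultrafilters of $B$, both of which meet $A$ in $U$. They give two homomorphisms from $B$ to the two-element algebra that agree on $A$ and differ at $b$. From this one might guess that epimorphisms are onto for OMLs and MOLs as well. The guess is wrong in both cases.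

\subsection{The results}

Let $L(\mathbb Q^n)$ be the MOL of all subspaces of $\mathbb Q^n$ with the standard inner product; its orthocomplementation is $S\mapsto S^\perp$. Let $MO_3$ be the eight-element MOL consisting of $0$, $1$ and six pairwise complementary atoms, which $'$ interchanges in three pairs.

\begin{theorem}\label{thm:M}
For every $d\ge 2$ there is an embedding $MO_3\to L(\mathbb Q^{2d})$ which is an epimorphism in the variety of MOLs (hence in every variety of MOLs containing $L(\mathbb Q^{2d})$). It is not onto.
\end{theorem}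

\begin{theorem}\label{thm:O}
For every OML $L$ and every subalgebra $A\le L$ there are OMLs $\hat A\le\hat L$ with $L\le\hat L$ and $\hat A\cap L=A$ such that the inclusion $\hat A\to\hat L$ is an epimorphism in the variety of OMLs. If $A\ne L$, then $\hat A\ne\hat L$, so this epimorphism is not onto.
\end{theorem}

For instance, starting from $\{0,1\}<\{0,b,b',1\}$, Theorem~\ref{thm:O} produces an epimorphism of OMLs that is not onto. Theorem~\ref{thm:M} does not do this: an epimorphism in the variety of MOLs is tested only against modular targets, and the proof of Theorem~\ref{thm:M} depends on the modularity of the target. Thus the answer to the question is negative for both varieties.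

\subsection{The ideas}

For MOLs, the point is that subspace lattices carry rings, and rings have elements determined by others in a way that lattices do not show directly: a ring homomorphism that knows an element knows its inverse. In $\mathbb Q^d\oplus\mathbb Q^d$ the graphs of matrices behave like elements of $M_d(\mathbb Q)$. The orthocomplement of the graph of an invertible matrix $s$ is the graph of $-s^{-\mathsf T}$, where $s^{-\mathsf T}=(s^{\mathsf T})^{-1}$. So a single invertible matrix $s$, together with orthocomplementation and the ring operations, gives access to $s$ and $s^{\mathsf T}$, and these can generate all of $M_d(\mathbb Q)$. On the other hand, pairwise complementary graphs form, together with $0$ and $1$, a sublattice, so the subalgebra that carries this information can be very small.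

For OMLs no coordinates are available. Instead we find a configuration of elements $x,y,k,\dots$ of an OML that determines $k$ uniquely from elements of a subalgebra (Section~\ref{sec:criterion}). We realize it, using a method of inserting new elements (Section~\ref{sec:paste}), in an OML $G$ with a small subalgebra $A_G$ that has no nonzero element below $k$ (Section~\ref{sec:gadget}). We then glue copies of $G$ onto a given OML so that any prescribed element becomes determined (Section~\ref{sec:attach}), and iterate (Section~\ref{sec:end}).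

\subsection{Dominions}

Let $V$ be a variety, $L\in V$ and $A\le L$. The \emph{dominion} $\mathrm{dom}_L(A)$ is the set of all $b\in L$ such that $f(b)=g(b)$ for all $D\in V$ and all homomorphisms $f,g:L\to D$ that agree on $A$. It is an intersection of equalizers, hence a subalgebra of $L$, and it contains $A$. The inclusion $A\to L$ is an epimorphism iff $\mathrm{dom}_L(A)=L$. Dominions are \emph{monotone}: if $A\le L\le L_1$ and $A\le A_1\le L_1$, then
\[
\mathrm{dom}_L(A)\subseteq\mathrm{dom}_{L_1}(A_1),
\]
because two homomorphisms on $L_1$ that agree on $A_1$ restrict to homomorphisms on $L$ that agree on $A$. In Sections \ref{sec:criterion}--\ref{sec:end} dominions refer to the variety of OMLs.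

\section{Modular ortholattices}\label{sec:M}

\subsection{The subalgebra, and the case $d=2$ by hand}

Let $d\ge2$, $n=2d$, $W=\mathbb Q^d$, $\mathbb Q^n=W\oplus W$, $W_1=W\oplus0$ and $W_2=0\oplus W$. For $s\in M_d(\mathbb Q)$ let
\[
\Gamma(s)=\{(w,sw):w\in W\}
\]
be its graph; we call $s$ the \emph{slope} of $\Gamma(s)$. Let $N=\sum_{i<d}E_{i,i+1}$, where the $E_{ij}$ are the matrix units, let $J=2I+N$, and put
\[
A=\{0,\,1,\,W_1,\,W_2,\,\Gamma(1),\,\Gamma(-1),\,\Gamma(J),\,\Gamma(-J^{-\mathsf T})\}.
\]

\begin{lemma}\label{lem:MO3}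
$A$ is a subalgebra of $L(\mathbb Q^n)$ isomorphic to $MO_3$.
\end{lemma}

\begin{proof}
A vector $(a,b)$ is orthogonal to all $(w,sw)$ iff $a+s^{\mathsf T}b=0$. So for invertible $s$ we have $\Gamma(s)^\perp=\{(-s^{\mathsf T}b,b):b\in W\}=\Gamma(-s^{-\mathsf T})$. Hence ${}^\perp$ interchanges $W_1$ with $W_2$, $\Gamma(1)$ with $\Gamma(-1)$, and $\Gamma(J)$ with $\Gamma(-J^{-\mathsf T})$.

All six nontrivial elements have dimension $d=n/2$, so two of them are complements iff they intersect in $0$. Since $\Gamma(s)\cap\Gamma(t)=\{(w,sw):w\in\ker(s-t)\}$, $\Gamma(s)\cap W_1=\ker s\oplus0$ and $\Gamma(s)\cap W_2=0$, we need the slopes and their pairwise differences to be invertible. The only eigenvalue of $J$ is $2$ and that of $J^{-\mathsf T}$ is $1/2$, so $J$, $J\mp1$, $-J^{-\mathsf T}$ and $-J^{-\mathsf T}\mp1$ are invertible. So are $\pm1$ and $1-(-1)=2$. Finally $J+J^{-\mathsf T}=(JJ^{\mathsf T}+I)J^{-\mathsf T}$ is invertible because $JJ^{\mathsf T}+I$ is positive definite. Thus the six nontrivial elements of $A$ are distinct, and any two of them have meet $0$ and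 join $1$.
\end{proof}

Why should this small $A$ determine homomorphisms on $L(\mathbb Q^n)$? Take $d=2$. Then
\[
J=\begin{pmatrix}2&1\\0&2\end{pmatrix},\quad
-J^{-\mathsf T}=\begin{pmatrix}-\frac12&0\\[2pt] \frac14&-\frac12\end{pmatrix},\qquad
J-2=E_{12},\quad 4\bigl(-J^{-\mathsf T}+\tfrac12\bigr)=E_{21}.
\]
As a ring, $M_2(\mathbb Q)$ is generated by the scalars, $E_{12}$ and $E_{21}$, hence by the scalars and the slopes occurring in $A$. Suppose we know that a homomorphism $f$ on $L(\mathbb Q^4)$ induces a \emph{ring} homomorphism on slopes, with values in a ring that depends only on $f(W_1)$, $f(W_2)$ and $f(\Gamma(1))$. Then two homomorphisms that agree on $A$ agree on the slopes $J$ and $-J^{-\mathsf T}$. They agree on rational scalars, since $1/m$ must go to the inverse of $m\cdot 1$. So they agree on all slopes, and from there it is a short step to all subspaces. The subspaces that express sums and products of slopes by lattice operations are not in $A$. They serve to \emph{prove} that slopes are mapped by a ring homomorphism, but they are not needed to \emph{define}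 the target ring.

The rest of this section carries this out. First we replace an arbitrary target MOL by a lattice of subgroups (Section~\ref{ss:rep}), where ``slope'' makes sense. Then we determine all homomorphisms from $L(\mathbb Q^n)$ to such a lattice (Section~\ref{ss:coord}).

\begin{remark}
The condition $d\ge2$ cannot be dropped. The lines of $\mathbb Q^2$ fall into infinitely many pairs $\{\ell,\ell^\perp\}$, and an embedding of $MO_3$ into $L(\mathbb Q^2)$ uses only three of them. Every permutation of the lines that commutes with ${}^\perp$ gives an automorphism of $L(\mathbb Q^2)$. The one interchanging the two lines of a fourth pair and fixing all other lines is the identity on the image of $MO_3$, but it is not the identity.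
\end{remark}

\subsection{Reduction to lattices of subgroups}\label{ss:rep}

For an abelian group $V$ let $\mathrm{Sub}(V)$ be the lattice of its subgroups, with join $+$ and meet $\cap$. A homomorphism of bounded lattices is required to preserve $0$ and $1$.

We recall the facts that are needed. A \emph{projective geometry} is a set of points with a family of lines, each having at least two points, such that two distinct points lie on exactly one line, and a line that meets two sides of a triangle in two distinct points meets the third side. Its subspaces are the sets of points containing, with any two points, the line through them; they form a lattice $L(P)$. The geometry is irreducible if every line has at least three points. Every geometry is a disjoint union of irreducible geometries $P_i$, where the line through two points of different $P_i$ consists of these two points only; hence $L(P)\cong\prod_iL(P_i)$. \emph{Frink's theorem} \cite{Frink}: every complemented modular lattice embeds, with preservation of $0$ and $1$, into the subspace lattice of a projective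 geometry. \emph{The Veblen--Young theorem}: if $P$ is irreducible and $\dim P\ge3$ (that is, $L(P)$ has a chain with five elements), then $L(P)$ is isomorphic to the lattice of all subspaces of a vector space over a division ring.

\begin{lemma}\label{lem:rep}
Let $n\ge4$, let $D$ be a nontrivial MOL and suppose that there is a homomorphism $f:L(\mathbb Q^n)\to D$. Then there are an abelian group $V$ and an injective homomorphism of bounded lattices $D\to\mathrm{Sub}(V)$.
\end{lemma}

\begin{proof}
We first show that the lattice $L(\mathbb Q^n)$ is simple. If a congruence is not the identity, it identifies some $a<b$. Let $p$ be an atom below a complement of $a$ in $[0,b]$. Then $p=p\wedge b\sim p\wedge a=0$. For any atom $q\ne p$ choose a third atom $t\le p\vee q$. Then $q=q\wedge(p\vee t)\sim q\wedge t=0$. So all atoms, and hence $1$, are identified with $0$.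

By Frink's theorem $D$ embeds as a bounded lattice into some $\prod_iL(P_i)$ with $P_i$ nonempty and irreducible. The composition of $f$ with the projection to $L(P_i)$ is a bounded lattice homomorphism to a nontrivial lattice, hence injective by simplicity. So $L(P_i)$ contains a chain with $n+1\ge5$ elements, and by the Veblen--Young theorem $L(P_i)$ is the lattice of subspaces of a vector space $V^{(i)}$. Put $V=\bigoplus_iV^{(i)}$. The map $(U_i)\mapsto\bigoplus U_i$ embeds $\prod_iL(P_i)$ into $\mathrm{Sub}(V)$ and preserves joins, meets and bounds.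
\end{proof}

\subsection{Coordinates}\label{ss:coord}

Let $e_1,\dots,e_n$ be the standard basis of $\mathbb Q^n$.

\begin{lemma}\label{lem:coord}
Let $n\ge3$ and let $F:L(\mathbb Q^n)\to\mathrm{Sub}(V)$ be a homomorphism of bounded lattices. There are a $\mathbb Q$-vector space $V_1$ and a group isomorphism $V\cong\mathbb Q^n\otimes V_1$ carrying $F(S)$ to $S\otimes V_1$ for every $S$.
\end{lemma}

\begin{proof}
\emph{The frame.} Put $V_i=F\langle e_i\rangle$. Since $F$ preserves joins, meets and bounds, $V=V_1\oplus\dots\oplus V_n$. For $i\ne j$, the line $\langle e_i-e_j\rangle$ is a complement of $\langle e_i\rangle$ and of $\langle e_j\rangle$ in $\langle e_i,e_j\rangle$. So $F\langle e_i-e_j\rangle=\{w-\psi_{ij}w:w\in V_i\}$ for an isomorphism $\psi_{ij}:V_i\to V_j$, and $\psi_{ji}=\psi_{ij}^{-1}$ because $\langle e_i-e_j\rangle=\langle e_j-e_i\rangle$. For distinct $i,j,k$,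
\[
\langle e_i-e_k\rangle=(\langle e_i-e_j\rangle+\langle e_j-e_k\rangle)\cap\langle e_i,e_k\rangle .
\]
After applying $F$, an element $w-\psi_{ij}w+u-\psi_{jk}u$ of the sum lies in $V_i+V_k$ iff $u=\psi_{ij}w$. Hence $\psi_{ik}=\psi_{jk}\psi_{ij}$. Identify $V_i$ with $V_1$ via $\psi_{1i}$. Then $V=V_1^n$ and all $\psi_{ij}$ become the identity: $F\langle e_i-e_j\rangle$ consists of the vectors with $w$ at $i$, $-w$ at $j$ and $0$ elsewhere, $w\in V_1$.

\emph{The scalars.} For $\lambda\in\mathbb Q$, the line $\langle e_i-\lambda e_j\rangle$ is a complement of $\langle e_j\rangle$ in $\langle e_i,e_j\rangle$. So $F\langle e_i-\lambda e_j\rangle$ consists of the vectors with $w$ at $i$, $-\lambda_{ij}w$ at $j$ and $0$ elsewhere, for some $\lambda_{ij}\in\mathrm{End}(V_1)$. For distinct $i,j,k$,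
\begin{align*}
\langle e_i-\lambda e_k\rangle&=(\langle e_i-\lambda e_j\rangle+\langle e_j-e_k\rangle)\cap\langle e_i,e_k\rangle,\\
\langle e_k-\lambda e_j\rangle&=(\langle e_k-e_i\rangle+\langle e_i-\lambda e_j\rangle)\cap\langle e_k,e_j\rangle .
\end{align*}
Applying $F$ to the first equation, the vector with $w$ at $i$, $-\lambda_{ij}w+u$ at $j$ and $-u$ at $k$ must vanish at $j$; this gives $\lambda_{ik}=\lambda_{ij}$. In the second, the vector with $u$ at $k$, $-u+w$ at $i$ and $-\lambda_{ij}w$ at $j$ must vanish at $i$; this gives $\lambda_{kj}=\lambda_{ij}$. So $\lambda_{ij}$ does not change when one of its indices is replaced by a third one. Since $n\ge3$, every ordered pair of distinct indices can be reached from every other one by such replacements, for instance $(1,2)\to(1,3)\to(2,3)\to(2,1)$. Hence $\lambda_{ij}=:\bar\lambda$ does not depend on $i,j$. By the first part, $\bar1=1$.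

From $\langle e_1-\lambda\kappa e_3\rangle=(\langle e_1-\kappa e_2\rangle+\langle e_2-\lambda e_3\rangle)\cap\langle e_1,e_3\rangle$ we obtain the vectors $(w,-\bar\kappa w+u,-\bar\lambda u,0,\dots)$ with $u=\bar\kappa w$, so $\overline{\lambda\kappa}=\bar\lambda\bar\kappa$. Next,
\[
\langle e_1-\lambda e_2-\kappa e_3\rangle=(\langle e_1-\lambda e_2\rangle+\langle e_3\rangle)\cap(\langle e_1-\kappa e_3\rangle+\langle e_2\rangle)
\]
is mapped to $\{(w,-\bar\lambda w,-\bar\kappa w,0,\dots):w\in V_1\}$. Apply $F$ to
\[
\langle e_1-(\lambda+\kappa)e_2\rangle=(\langle e_1-\lambda e_2-\kappa e_3\rangle+\langle e_2-e_3\rangle)\cap\langle e_1,e_2\rangle .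
\]
The vectors $(w,-\bar\lambda w+u,-\bar\kappa w-u,0,\dots)$ whose third entry vanishes have $u=-\bar\kappa w$, so $\overline{\lambda+\kappa}=\bar\lambda+\bar\kappa$. Thus $\lambda\mapsto\bar\lambda$ is a unital ring homomorphism $\mathbb Q\to\mathrm{End}(V_1)$. It makes $V_1$ a $\mathbb Q$-vector space, and $V=V_1^n=\mathbb Q^n\otimes V_1$.

\emph{All subspaces.} Let $a\in\mathbb Q^n$ with $a_i=1$ for some $i$. Then
\[
\langle a\rangle=\bigcap_{j\ne i}\Bigl(\langle e_i+a_je_j\rangle+\sum_{l\ne i,j}\langle e_l\rangle\Bigr),
\]
and $F$ maps the $j$-th term to $\{v\in V_1^n:v_j=a_jv_i\}$. So $F\langle a\rangle=\{(a_1w,\dots,a_nw):w\in V_1\}=\langle a\rangle\otimes V_1$. Every line is spanned by such an $a$, and every subspace is a finite sum of lines.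
\end{proof}

\subsection{Proof of Theorem~\ref{thm:M}}

\begin{proof}[Proof of Theorem~\ref{thm:M}]
Let $D$ be a MOL and let $f,g:L(\mathbb Q^n)\to D$ be homomorphisms that agree on $A$. If $D$ is trivial, then $f=g$. Otherwise compose $f$ and $g$ with the embedding of Lemma~\ref{lem:rep} (here $n=2d\ge4$ is used). We obtain bounded lattice homomorphisms $F,G:L(\mathbb Q^n)\to\mathrm{Sub}(V)$ that agree on $A$, and it suffices to prove $F=G$.

\emph{Slopes.} Let $U_i=F(W_i)=G(W_i)$, so $V=U_1\oplus U_2$. As $\Gamma(s)$ is a complement of $W_2$, its image is a graph: $F(\Gamma(s))=\{u+F_0(s)u:u\in U_1\}$ for a homomorphism $F_0(s):U_1\to U_2$. Since $\Gamma(1)$ is also a complement of $W_1$, $F_0(1)$ is an isomorphism. Put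
\[
\Phi_F(s)=F_0(1)^{-1}F_0(s)\in\mathrm{End}(U_1).
\]
Under the isomorphism of Lemma~\ref{lem:coord}, $U_1$ and $U_2$ become the two copies of $W\otimes V_1$, and $F_0(s)$ becomes $s\otimes1$ because $\Gamma(s)\otimes V_1=\{(z,(s\otimes1)z):z\in W\otimes V_1\}$. In particular $F_0(1)$ becomes the identity. So $\Phi_F(s)$ becomes $s\otimes1$, and $\Phi_F:M_d(\mathbb Q)\to\mathrm{End}(U_1)$ is a unital ring homomorphism.

Define $G_0$ and $\Phi_G$ in the same way. The isomorphisms that Lemma~\ref{lem:coord} provides for $F$ and for $G$ may differ, but they do not enter the definitions of $\Phi_F$ and $\Phi_G$. Since $F,G$ agree on $W_1,W_2,\Gamma(1)$, the ring $\mathrm{End}(U_1)$ is the same for both and $F_0(1)=G_0(1)$. Hence $F(\Gamma(s))=G(\Gamma(s))$ iff $\Phi_F(s)=\Phi_G(s)$.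

\emph{All slopes are determined.} Let $\mathcal R=\{s:\Phi_F(s)=\Phi_G(s)\}$, a subring of $M_d(\mathbb Q)$. It contains the rational scalars, because $\Phi_F(1/m)$ and $\Phi_G(1/m)$ are both the inverse of $m\cdot\mathrm{id}$. It contains $J$ and $-J^{-\mathsf T}$ since $F,G$ agree on $A$. Hence $N=J-2\in\mathcal R$. By the Cayley--Hamilton theorem the inverse $J^{\mathsf T}$ of $J^{-\mathsf T}$ is a polynomial in $J^{-\mathsf T}$ with rational coefficients, so $J^{\mathsf T}\in\mathcal R$ and $N^{\mathsf T}\in\mathcal R$. Now $N^{d-1}=E_{1d}$ and $N^{\mathsf T}=\sum_{i<d}E_{i+1,i}$, so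
\[
E_{ij}=(N^{\mathsf T})^{i-1}N^{d-1}(N^{\mathsf T})^{d-j}\in\mathcal R .
\]
Thus $\mathcal R=M_d(\mathbb Q)$, and $F(\Gamma(s))=G(\Gamma(s))$ for all $s$.

\emph{All subspaces are determined.} Every subspace of $W_1$ has the form $\ker s\oplus0=\Gamma(s)\cap W_1$. Every subspace of $W_2$ has the form $0\oplus\operatorname{im}s=(\Gamma(s)+W_1)\cap W_2$. A line $\langle(w,w')\rangle$ with $w\ne0$ equals $\Gamma(s)\cap(\langle(w,0)\rangle+W_2)$ for any $s$ with $sw=w'$. So $F$ and $G$ agree on all lines, and every subspace is a finite join of lines. Hence $F=G$, and the inclusion $A\to L(\mathbb Q^n)$ is an epimorphism in the variety of MOLs. In a smaller variety containing $L(\mathbb Q^n)$ there are fewer targets $D$ to test. The inclusion is not onto since $L(\mathbb Q^n)$ is infinite.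
\end{proof}

Orthocomplementation enters this proof in two places only: it is the reason why the subalgebra $A$ contains the slope $-J^{-\mathsf T}$ along with $J$, and it makes $D$ complemented, so that Frink's theorem applies.

\section{A criterion for dominions of orthomodular lattices}\label{sec:criterion}

\subsection{Facts about orthomodular lattices}

Let $L$ be an OML. We write $x\perp y$ for $x\le y'$, and $x\oplus y$ for $x\vee y$ when $x\perp y$. If $x\perp y$ and $x\perp z$, then $x\perp y\vee z$. We use the following standard facts.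
\begin{itemize}
\item[(F1)] If $P\le Q$ and $Q\wedge P'=0$, then $P=Q$. If $z=x\oplus y$, then $z\wedge x'=y$; so $x\oplus y=x\oplus z$ implies $y=z$, and $x\oplus y=1$ implies $y=x'$.
\item[(F2)] Each interval $[0,e]$ is an OML with orthocomplementation $x^\perp=x'\wedge e$.
\item[(F3)] Elements $l,k$ \emph{commute} if $l=(l\wedge k)\vee(l\wedge k')$; equivalently, if $l=(l\vee k)\wedge(l\vee k')$. The set $C(k)$ of all elements commuting with $k$ is a subalgebra, it contains all elements comparable with $k$ or with $k'$, and $l\mapsto(l\wedge k,l\wedge k')$ is an isomorphism $C(k)\to[0,k]\times[0,k']$.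
\end{itemize}

\subsection{The criterion}

Let $f,g:G\to D$ agree on $A\le G$. The idea is to compare $f(k)$ with $g(k)$ through \emph{mixed} elements, formed from values of both $f$ and $g$. Let $x,y$ be elements of $G$, in general outside $A$, and let $x\le X\in A$. Then the mixed join $P=f(x)\vee g(y)$ is bounded by a value of $g$, namely $P\le f(X)\vee g(y)=g(X\vee y)$. Suppose that some $w\in A$ cuts $X\vee y$ down to $k$, that is, $(X\vee y)\wedge w=k$. Since $f(k)\le f(w)=g(w)$, the inequality $f(k)\le P$ then implies $f(k)\le g(k)$.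

The difficulty is to prove $f(k)\le P$; even if $k\le x\vee y$, we only get $f(k)\le f(x)\vee f(y)$. Here orthomodularity helps: it suffices to find $Q$ above both $f(k)$ and $P$ with $Q\wedge P'=0$. If $Q$ is a mixed meet, then so is $Q\wedge P'$, and a mixed meet can be estimated in $G$ once its $g$-part is bounded by an element $T$ of $A$. The element $Y\in A$ in the following lemma is an upper bound of $y$, used for $P\le Q$.

\begin{lemma}\label{lem:crit}
Let $A\le G$ be OMLs, let $X,Y,T,w\in A$ and $x,y,k,\beta\in G$ be such that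
\begin{itemize}
\item[(i)] $x\le X\le\beta$, \ $k\le w\le\beta$, \ $y\le Y$, \ $y\le\beta$, \ $\beta\wedge y'\le T$;
\item[(ii)] $k\le x\vee Y$ \ and \ $(X\vee y)\wedge w=k$;
\item[(iii)] $(x\vee Y)\wedge x'\wedge T=0$.
\end{itemize}
Then $k\in\mathrm{dom}_G(A)$.
\end{lemma}

\begin{proof}
Let $f,g:G\to D$ agree on $A$. Put $P=f(x)\vee g(y)$ and $Q=f(x\vee Y)\wedge g(\beta)$. Then $P\le Q$, because $f(x)\le f(X)=g(X)\le g(\beta)$ and $g(y)\le g(Y)=f(Y)\le f(x\vee Y)$, while $f(x)\le f(x\vee Y)$ and $g(y)\le g(\beta)$ are clear. Moreover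
\[
Q\wedge P'=f((x\vee Y)\wedge x')\wedge g(\beta\wedge y')\le f((x\vee Y)\wedge x')\wedge g(T)=f((x\vee Y)\wedge x'\wedge T)=0 .
\]
By (F1), $P=Q$. Now $f(k)\le f(x\vee Y)$ and $f(k)\le f(w)=g(w)\le g(\beta)$, so
\[
f(k)\le Q=P\le f(X)\vee g(y)=g(X)\vee g(y)=g(X\vee y).
\]
Hence $f(k)\le g(X\vee y)\wedge g(w)=g(k)$. Interchanging $f$ and $g$ we get $g(k)\le f(k)$.
\end{proof}

\begin{example}\label{ex:toy}
A small configuration in which the mechanism is visible lives in $L(\mathbb Q^3)\times2\times2\times2$, where $2=\{0,1\}$. Let $\rho,\pi,\sigma$ be the atoms of the three factors $2$, and regard subspaces of $\mathbb Q^3$ as elements of the product. Consider the lines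
\begin{align*}
y&=\langle(1,0,0)\rangle, & y_*&=\langle(0,1,0)\rangle, & c&=\langle(0,0,1)\rangle,\\
k&=\langle(1,1,0)\rangle, & \mu&=\langle(1,-1,0)\rangle, & v&=\langle(1,0,1)\rangle
\end{align*}
and the plane $p=y\oplus y_*=k\oplus\mu$. Put
\[
x=\mu,\quad X=\mu\oplus\rho,\quad Y=y\oplus\sigma,\quad w=k\oplus\pi,\quad T=(v\oplus\sigma)',\quad \beta=(c\oplus\sigma)'=p\oplus\rho\oplus\pi .
\]
Then (i) is clear except for $\beta\wedge y'=y_*\oplus\rho\oplus\pi\le T$, which holds because $y_*\perp v$. For (ii), $k\le p\oplus\sigma=x\vee Y$ and $(X\vee y)\wedge w=(p\oplus\rho)\wedge(k\oplus\pi)=k$. For (iii), $(x\vee Y)\wedge x'\wedge T=(k\oplus\sigma)\wedge(v\oplus\sigma)'=0$, since $k$ is not orthogonal to $v$. So $k$ is in the dominion of every subalgebra containing $X,Y,w,T$.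

This gives nothing new yet: every such subalgebra contains $(X\vee Y)\wedge w=(p\oplus\rho\oplus\sigma)\wedge(k\oplus\pi)=k$. To profit from the criterion we shall replace $\rho,\pi,\sigma$ in $X,w,Y$ by elements $\xi,\omega,\eta$ which keep $x\vee Y$ and $X\vee y$ small but make $X\vee Y$ equal to $1$. Section~\ref{sec:paste} provides a construction for such elements.
\end{example}

\section{Pasting and insertion}\label{sec:paste}

\subsection{Pasting along a common subalgebra}

When two OMLs share a subalgebra $\Pi$, their union carries an obvious order. The problem is joins. An element should have a best approximation in $\Pi$ from above, so that old joins remain joins, and the join of two elements from different sides has to be found. The hypotheses of the next lemma force it into $\Pi$.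

\begin{lemma}\label{lem:paste}
Let $L_1,L_2$ be OMLs such that $\Pi=L_1\cap L_2$ is a subalgebra of both, with the operations agreeing on $\Pi$. Assume that each $l\in L_i$ has a least element $\bar l$ of $\Pi$ above it, and that for all $l_1\in L_1\setminus\Pi$, $l_2\in L_2\setminus\Pi$ we have $l_1\vee\bar l_2\in\Pi$ (join in $L_1$) and $\bar l_1\vee l_2\in\Pi$ (join in $L_2$). Then $L_1\cup L_2$ is an OML with subalgebras $L_1,L_2$, where $x\le y$ iff $x\le y$ in some $L_i$, or $x\le s\le y$ for some $s\in\Pi$ (each inequality holding in some $L_i$). For $l_1,l_2$ as above, $l_1\vee l_2=\bar l_1\vee\bar l_2$.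
\end{lemma}

\begin{proof}
\emph{Order.} Write $\le_i$ for the order of $L_i$; on $\Pi$ the two orders agree. Let $x,y\in L_i$ and $x\le_js\le_my$ with $s\in\Pi$. If $j\ne i$, then $x\in\Pi$ and $x\le_is$; if $m\neq i$, then $y\in\Pi$ and $s\le_iy$. So $x\le_iy$ in all cases, and $\le$ extends the orders of $L_1$ and $L_2$. Reflexivity is clear.

Antisymmetry is clear if both elements lie in one $L_i$. If $x\in L_1\setminus\Pi$, $y\in L_2\setminus\Pi$ and $x\le s\le y\le t\le x$ with $s,t\in\Pi$, then $s\le t\le x\le s$ in $L_1$, so $x=s\in\Pi$, a contradiction.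

Transitivity of $x\le y\le z$ is clear if all three elements lie in one $L_i$. Otherwise two of them lie in one $L_i$ and the third in $L_j\setminus\Pi$, $j\ne i$. If the third is $z$, then $y\le s\le z$ for some $s\in\Pi$ (take $s=y$ if $y\in\Pi$), and $x\le s\le z$. If it is $x$, the argument is dual. If it is $y$, then $x\le s\le y\le t\le z$ for some $s,t\in\Pi$; here $s\le t$ in $L_j$, hence in $\Pi$, and $x\le z$ in $L_i$.

\emph{Joins.} Let $l,m\in L_i$, and let $z\in L_j\setminus\Pi$, $j\ne i$, be an upper bound of both. Then $\bar l,\bar m\le z$, so the join of $l,m$ in $L_i$ is $\le\bar l\vee\bar m\le z$. Hence joins in $L_i$ remain joins. Let $l_1\in L_1\setminus\Pi$, $l_2\in L_2\setminus\Pi$ and let $z\in L_1$ be an upper bound of both. Then $\bar l_2\le z$, so $l_1\vee\bar l_2\le z$. The element $l_1\vee\bar l_2$ lies in $\Pi$ and is $\ge l_1$, so it is $\ge\bar l_1\vee\bar l_2$. Thus $z\ge\bar l_1\vee\bar l_2$. The case $z\in L_2$ is symmetric, using $\bar l_1\vee l_2\in\Pi$. As $\bar l_1\vee\bar l_2$ is an upper bound of $l_1$ and $l_2$, it is their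 join.

\emph{Complement and meets.} The map $'$ is well defined, involutive and order reversing. So meets exist, $x\wedge y=(x'\vee y')'$, and they extend the meets of the $L_i$. The equalities $x\vee x'=1$ and $x\wedge x'=0$ hold inside the $L_i$.

\emph{Orthomodularity.} Let $x\le y$. If both lie in one $L_i$ there is nothing to show. Otherwise $x\le s\le y$ with $s\in\Pi$. From $x'\wedge y\ge x'\wedge s$ and $x'\wedge y\ge s'\wedge y$ we get
\[
x\vee(x'\wedge y)\ge x\vee(x'\wedge s)\vee(s'\wedge y)=s\vee(s'\wedge y)=y,
\]
and the reverse inequality is clear.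
\end{proof}

\subsection{Inserting an algebra below an element}

Let $L$ be an OML, $0\ne e\in L$, and let $K$ be a nontrivial OML. We add to $L$ new elements below $e$ which form a copy of $K$ and have as little to do with the old elements below $e$ as possible. Let
\[
\Pi=\{l\in L:l\le e'\text{ or }l\ge e\}=\{z,\ e\oplus z:z\le e'\},
\]
a subalgebra which under $C(e)\cong[0,e]\times[0,e']$ corresponds to $\{0,e\}\times[0,e']$. Let $L_2=K\times[0,e']$, with $(0,z)$ identified with $z$ and $(1_K,z)$ with $e\oplus z$, and otherwise disjoint from $L$. We write $n$ for $(n,0)$, so that $(n,z)=n\oplus z$ and $1_K=e$. Put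
\[
L[e;K]=L\cup L_2,\qquad L\cap L_2=\Pi .
\]
If $K=\{0,n,n^+,e\}$ has four elements, we say that the pair $n,n^+$ is \emph{inserted at $e$}; then $n\oplus n^+=e$. For example, inserting a pair at an atom $e$ of $\{0,e,e',1\}$ gives the Boolean algebra with atoms $n,n^+,e'$.

The \emph{horizontal sum} of two nontrivial OMLs is their union with the two zeros and the two units identified, otherwise disjoint, and with no further comparabilities.

\begin{lemma}\label{lem:ins}
$L[e;K]$ is an OML with subalgebras $L$ and $K\times[0,e']$. For $l\in L$, $n\in K$, $z\le e'$ the following hold.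
\begin{itemize}
\item[(a)] If $n\ne0$ and $l\not\le e'$, then $n\vee l=e\vee l$.
\item[(b)] If $n\ne0$, then $n\le l\iff e\le l$.
\item[(c)] If $n\ne1_K$, then $l\le n\oplus z\iff l\le z$.
\item[(d)] If $n\ne1_K$, then the elements of $L[e;K]$ below $n$ are exactly the elements of $[0,n]_K$.
\item[(e)] In $L[e;K]$ the interval $[0,e']$ is $[0,e']_L$, and $[0,e]$ is the horizontal sum of $[0,e]_L$ and $K$. Every element outside $L$ commutes with $e$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $l\in L\setminus\Pi$. An element of $\Pi$ above $l$ is not $\le e'$, hence it is $\ge e$; so $\bar l=e\vee l$. For $(n,z)\in L_2\setminus\Pi$ we have $\overline{(n,z)}=e\oplus z$. The joins in the hypothesis of Lemma~\ref{lem:paste} are $\ge e$, hence in $\Pi$. So Lemma~\ref{lem:paste} applies.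

(a) This is clear if $l\ge e$ or $n=e$. Otherwise $l,n\notin\Pi$ and $n\vee l=\bar n\vee\bar l=e\vee(e\vee l)$.

(b) If $e\le l$, then $n\le e\le l$. Conversely, let $n\le l$; we may assume $n\ne e$. If $l\in\Pi$, then $l\ge e$, since $(n,0)\le(0,l)$ is impossible. If $l\notin\Pi$, then $n\le s\le l$ for some $s\in\Pi$, so $e=\bar n\le s\le l$.

(c) We have $(n\oplus z)'=n^\perp\oplus z^\perp$, where $n^\perp\ne0$ is the orthocomplement of $n$ in $K$ and $z^\perp=e'\wedge z'$. So $l\le n\oplus z$ iff $n^\perp\le l'$ and $z^\perp\le l'$. By (b) this holds iff $e\oplus z^\perp\le l'$, that is, iff $l\le(e\oplus z^\perp)'=z$.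

(d) By (c) with $z=0$ no nonzero $l\in L$ is below $n$, and $(m,z)\le(n,0)$ iff $z=0$ and $m\le n$.

(e) $(n,z)\le e'=(0,e')$ iff $n=0$, and $(n,z)\le e=(1_K,0)$ iff $z=0$. So the elements of the two intervals are as stated. Let $l\in[0,e]_L$. If $0\ne n\le l$, then $l=e$ by (b); if $l\le n\ne1_K$, then $l=0$ by (c). The complement of $n\in K$ in $[0,e]$ is $(n^\perp,e')\wedge(1_K,0)=n^\perp$. Elements outside $L$ lie in $K\times[0,e']$, where $e=(1_K,0)$ commutes with everything.
\end{proof}

We refer to the parts of Lemma~\ref{lem:ins} as rules (a)--(e). Rule (a) is what we shall use most: in a join with an old element that is not orthogonal to $e$, an inserted element $n\ne0$ counts as all of $e$. At the same time, by (d), an inserted element $n\ne1_K$ has no nonzero old elements below it.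

\section{The gadget}\label{sec:gadget}

We say that a subalgebra $A$ of an OML \emph{avoids} an element $l$ if the only element of $A$ below $l$ is $0$.

\begin{proposition}\label{prop:gadget}
There are an OML $G$, a subalgebra $A_G\le G$ and $k\in\mathrm{dom}_G(A_G)$, $k\ne0,1$, such that $A_G$ avoids $k$.
\end{proposition}

In particular $k\notin A_G$. This does not yet give an epimorphism that is not onto: the auxiliary elements $x,y,\beta$ of the criterion lie in $G$, and nothing says that they lie in the dominion. The condition that $A_G$ avoids $k$ is what will allow us to combine many gadgets.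

\subsection{Construction}

Let $G_0=L(\mathbb Q^3)\times2\times2$, let $\rho,\pi$ be the atoms of the two factors $2$, and regard subspaces of $\mathbb Q^3$ as elements of $G_0$. We use the lines $y,y_*,c,k,\mu,v$ and the plane $p$ of Example~\ref{ex:toy}, and
\[
h=\langle(1,1,-1)\rangle,\qquad u=\langle(-1,2,1)\rangle,\qquad q=\langle(1,1,2)\rangle .
\]
The triples $\{y,y_*,c\}$, $\{k,\mu,c\}$, $\{h,q,\mu\}$, $\{h,v,u\}$ are orthogonal. So
\[
p'=c\oplus\rho\oplus\pi,\qquad k\vee c=h\oplus q,\qquad H:=v\oplus u=q\oplus\mu ,
\]
where $k\vee c=h\oplus q$ is the plane orthogonal to $\mu$, and $H$ is the plane orthogonal to $h$. None of $y,y_*,v,u$ is orthogonal to $\mu$.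

We make five insertions; $G_i$ is the result of the $i$-th, and $G=G_5$:
\begin{center}
\begin{tabular}{ll}
$G_1$: & $x,x^+$ at $\mu$;\\
$G_2$: & $\xi,\xi^+$ at $x^+\oplus\rho$;\\
$G_3$: & $\omega,\omega^+$ at $\xi^+\oplus\pi$;\\
$G_4$: & $\sigma,\sigma^+$ at $p'$;\\
$G_5$: & $\eta,\eta^+$ at $y_*\oplus\sigma$.
\end{tabular}
\end{center}
Here $\sigma$ is an inserted element, not the atom of a factor $2$ as in Example~\ref{ex:toy}. Each $G_i$ is a subalgebra of $G_{i+1}$, so all joins and meets found in some $G_i$ remain valid in $G$. Put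
\[
X=x\oplus\xi,\qquad w=k\oplus\omega,\qquad Y=y\oplus\eta,\qquad T=v',\qquad\beta=c'.
\]

Compared with Example~\ref{ex:toy}, $x$ is now an inserted element below $\mu$, and the summands $\rho,\pi,\sigma$ of $X,w,Y$ are replaced by $\xi,\omega,\eta$. Joined with $p$, the element $\xi$ counts only as $x^+\oplus\rho$, and $\eta$ only as $y_*\oplus\sigma$. So $X\vee y$ and $x\vee Y$ remain small. But $\eta$ counts as $y_*\oplus\sigma$ in joins with all elements of $G_4$ that are not below $y\oplus\sigma^+$, and $\sigma$ in turn counts as all of $p'$ in joins with elements of $G_3$ that are not below $p$. This will make $X\vee Y=1$. Likewise, the three nested insertions at $\mu$, $x^+\oplus\rho$ and $\xi^+\oplus\pi$ have the effect that $\omega$ counts as $\mu\vee\rho\vee\pi$ in joins with elements of $G_0$ that are not orthogonal to $\mu$, see (4) below.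

The following orthogonalities show that the sums above and those in (\ref{eq:R}) below are orthogonal:
\begin{itemize}
\item $x\le\mu$ and $\xi,\xi^+\le x^+\oplus\rho\le\mu\oplus\rho$, so $x,\xi,\xi^+$ are orthogonal to $k,c,h,q,\pi$. Also $x\perp x^+\oplus\rho$, so $x\perp\xi,\xi^+$.
\item $\omega,\omega^+\le\xi^+\oplus\pi\le\mu\oplus\rho\oplus\pi=(k\oplus c)'$, so $\omega,\omega^+$ are orthogonal to $k$ and $c$. They are orthogonal to $x$ and to $\xi$, because $\xi^+\oplus\pi$ is.
\item $y,y_*,\sigma,\sigma^+$ are pairwise orthogonal with join $p\vee p'=1$. So $(y_*\oplus\sigma)'=y\oplus\sigma^+$, and $\eta,\eta^+\le y_*\oplus\sigma$ are orthogonal to $y$ and $\sigma^+$.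
\end{itemize}

\subsection{The conditions of the criterion}

\emph{Condition} (i). $X=x\oplus\xi\le\mu\oplus\rho\le c'$; $k\le c'$ and $\omega\le c'$, so $k\le w\le\beta$; $y\le Y$ and $y\le c'$. Finally $(\beta\wedge y')'=c\oplus y\ge v$, so $\beta\wedge y'\le v'=T$.

\emph{Condition} (ii). Since $y\not\le\mu'$, rule (a) gives
\[
x\vee y=\mu\vee y=p\ge k,
\]
so $k\le x\vee Y$. Since $0\ne x^+\le p$, we have $p\not\le(x^+\oplus\rho)'$, and rule (a) gives
\[
X\vee y=p\vee\xi=p\vee x^+\vee\rho=p\oplus\rho .
\]
Now $k\le p\oplus\rho$, $k\le w$ and $w\wedge k'=\omega$, so orthomodularity gives $(p\oplus\rho)\wedge w=k\vee((p\oplus\rho)\wedge\omega)$. By rule (d) the elements of $G_3$ below $\omega$ are $0$ and $\omega$. By rule (b), $\omega\le p\oplus\rho$ would imply $\pi\le\xi^+\oplus\pi\le p\oplus\rho$, which is false. So $(p\oplus\rho)\wedge\omega=0$ and $(X\vee y)\wedge w=k$.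

\emph{Condition} (iii). Since $0\ne y_*\le p$, we have $p\not\le(y_*\oplus\sigma)'$, and rule (a) gives
\begin{equation}\label{eq:xY}
x\vee Y=p\vee\eta=p\vee y_*\vee\sigma=p\oplus\sigma=(\sigma^+)' .
\end{equation}
So $\bigl((x\vee Y)\wedge x'\wedge T\bigr)'=\sigma^+\vee x\vee v$. Since $v\not\le p=(p')'$, rule (a) gives $\sigma^+\vee v=p'\vee v\ge c\vee v\ge y$. As $x\vee y=p$, we get $\sigma^+\vee x\vee v\ge p'\vee p=1$.

By Lemma~\ref{lem:crit}, $k$ is in the dominion of every subalgebra of $G$ that contains $X,Y,w$ and $v$. It remains to find such a subalgebra that avoids $k$.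

\subsection{The subalgebra $A_G$}

Put
\begin{equation}\label{eq:R}
\nu=c\oplus\omega^+,\quad\theta=h\oplus\pi,\quad\theta_*=q\oplus\xi^+,\quad\tau=u\oplus\rho,\qquad R=\{w,\nu,X,\theta_*,\theta,\tau,v\}.
\end{equation}
The new elements are chosen to complete $X,w$ and $v$ to the chain of three orthogonal triples shown in Figure~\ref{fig:AG}: $X$ and $w$ are orthogonal; $X\vee v$ turns out to be $\theta'$, with $\theta$ orthogonal to both $X$ and $v$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw (0,1.2)--(1.8,0)--(4.2,0)--(6,1.2);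
\draw (7.6,0)--(7.6,1.2);
\foreach \x/\y in {0/1.2,0.9/0.6,1.8/0,3/0,4.2/0,5.1/0.6,6/1.2,7.6/0,7.6/1.2} \fill (\x,\y) circle (2pt);
\node[above] at (0,1.25) {$w$};
\node[above right] at (0.85,0.55) {$\nu$};
\node[below] at (1.8,-0.05) {$X$};
\node[below] at (3,-0.05) {$\theta_*$};
\node[below] at (4.2,-0.05) {$\theta$};
\node[above left] at (5.15,0.55) {$\tau$};
\node[above] at (6,1.25) {$v$};
\node[right] at (7.65,0) {$Y$};
\node[right] at (7.65,1.2) {$Y'$};
\end{tikzpicture}
\caption{The subalgebra $A_G$ consists of $0$, $1$, the nine elements shown and the complements of the seven elements on the left. The elements on one line segment are pairwise orthogonal with join $1$. The join of $Y$ or $Y'$ with any element on the left is $1$.}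
\label{fig:AG}
\end{figure}

\noindent\textbf{(1)} \emph{The triples $\{w,\nu,X\}$, $\{X,\theta_*,\theta\}$, $\{\theta,\tau,v\}$ are orthogonal with join $1$.} Orthogonality follows from the orthogonalities listed above and those in $G_0$. The joins are
\begin{align*}
x\oplus\xi\oplus k\oplus c\oplus(\xi^+\oplus\pi)&=x\oplus(x^+\oplus\rho)\oplus k\oplus c\oplus\pi=\mu\oplus k\oplus c\oplus\rho\oplus\pi=1,\\
x\oplus(\xi\oplus\xi^+)\oplus(h\oplus q)\oplus\pi&=\mu\oplus h\oplus q\oplus\rho\oplus\pi=1,\\
h\oplus v\oplus u\oplus\rho\oplus\pi&=1 .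
\end{align*}
In particular $X'=w\oplus\nu=(k\vee c)\oplus\xi^+\oplus\pi$ and $\theta'=v\oplus\tau=H\oplus\rho$.

\medskip
\noindent\textbf{(2)} \emph{If $r\in\{w,\nu\}$ and $s\in\{\theta,\theta_*\}$, then $r\vee s=X'$.} The lines $k,c,h,q$ are four distinct lines in one plane, so the join of any two of them is $k\vee c$. By rule (a), each of $\omega,\omega^+$ joined with $\pi$ or with $\xi^+$ is $\xi^+\oplus\pi$.

\medskip
\noindent\textbf{(3)} \emph{If $r\in\{X,\theta_*\}$ and $s\in\{v,\tau\}$, then $r\vee s=\theta'$.} The lines $\mu,q,v,u$ are distinct and lie in $H$. As $v,u\not\le\mu'$, rule (a) gives $x\vee v=\mu\vee v=H$ and $x\vee u=\mu\vee u=H$; also $q\vee v=q\vee u=H$. Since $0\ne x^+\le\mu\le H$, rule (a) gives $H\vee\xi=H\vee\xi^+=H\vee x^+\vee\rho=H\oplus\rho$, and $\rho$, which occurs in $\tau$, is below this.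

\medskip
\noindent\textbf{(4)} \emph{If $l\in G_0$ and $l\not\le\mu'$, then $l\vee\omega=l\vee\omega^+=l\vee\mu\vee\rho\vee\pi$.} Since $\mu\not\le l'$, rule (b) gives $x^+\not\le l'$. Hence $x^+\oplus\rho\not\le l'$, so $\xi^+\not\le l'$ by rule (b), and $\xi^+\oplus\pi\not\le l'$. So rule (a) can be applied with $l$ at all three insertions:
\[
l\vee\omega=l\vee\omega^+=l\vee\xi^+\vee\pi,\qquad l\vee\xi^+=l\vee x^+\vee\rho,\qquad l\vee x^+=l\vee\mu .
\]

\noindent\textbf{(5)} \emph{If $r\in\{w,\nu\}$ and $s\in\{v,\tau\}$, then $r\vee s=1$.} By (4) with $l=v$ or $l=u$, the join lies above $\rho,\pi,\mu$, one of $k,c$ and one of $v,u$. Each of $\{k,v,\mu\}$, $\{k,u,\mu\}$, $\{c,v,\mu\}$, $\{c,u,\mu\}$ spans $\mathbb Q^3$: for the first two, $k$ and $\mu$ span $p$ and $v,u\not\le p$; for the last two, the projections of $v$ and $u$ along $c$ to $p$ are spanned by $(1,0,0)$ and $(-1,2,0)$, which are not in $\mu$.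

\medskip
\noindent\textbf{(6)} \emph{$Y'=\eta^+\oplus\sigma^+$, and $r\vee Y=r\vee Y'=1$ for all $r\in R$.} The elements $y,\eta,\eta^+,\sigma^+$ are pairwise orthogonal with join $y\vee y_*\vee\sigma\vee\sigma^+=1$, which gives $Y'$.

Let $r\in R$; it lies in $G_3$. By rule (c), applied to the insertion at $p'$, we have $r\le y\oplus\sigma^+$ iff $r\le y$. This fails for each $r$: the elements $w,\nu,\theta_*,\theta,\tau,v$ lie above the lines $k,c,q,h,u,v$ respectively, none of which is $y$, and $X\ge x$, where $x\le y$ would imply $\mu\le y$ by rule (b). So $r\not\le y\oplus\sigma^+=(y_*\oplus\sigma)'$, and rule (a) gives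
\[
r\vee\eta=r\vee\eta^+=r\vee y_*\vee\sigma .
\]

Hence $r\vee Y=r\vee y\vee y_*\vee\sigma=r\vee p\vee\sigma$. Also $r\not\le p$, because $w,\nu,X,\theta_*,\theta,\tau,v$ lie above $\omega,c,\xi,\xi^+,\pi,\rho,v$ respectively, and none of these is $\le p$. For $\xi,\xi^+,\omega$ this follows from rule (b), since $\rho\not\le p$ and $\pi\not\le p$. So rule (a), applied to the insertion at $p'$, gives $r\vee\sigma=r\vee p'$, and $r\vee Y\ge p\vee p'=1$.

Next, $r\vee Y'=r\vee y_*\vee\sigma\vee\sigma^+=r\vee y_*\vee p'$. This is $1$:
\begin{itemize}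
\item for $X$, since $x\vee y_*=\mu\vee y_*=p$ by rule (a);
\item for $w$, since $k\vee y_*=p$;
\item for $\nu$, by (4) with $l=y_*\vee p'$, since $y_*\not\le\mu'$ and $\mu\vee y_*=p$;
\item for $\theta_*,\theta,\tau,v$, since $q,h,u,v$ respectively span $\mathbb Q^3$ together with $c$ and $y_*$, and $c,\rho,\pi\le p'$.
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:gadget}]
Let $A_G=\{0,1,Y,Y'\}\cup\{r,r':r\in R\}$. It contains $X,Y,w$ and $T=v'$.

\emph{$A_G$ is a subalgebra.} It is closed under $'$, so we have to check joins. Call two distinct elements of $R$ \emph{adjacent} if they lie in a common triple of (1). Adjacent elements are orthogonal. Of the $21$ pairs of distinct elements of $R$, nine are adjacent, and the other twelve are the pairs in (2), (3) and (5), four in each. Given a nonadjacent pair $r,s$, let $\hat r$ be the other element of the two-element set containing $r$ in the relevant item. Then $\hat r$ is adjacent to $r$, so $\hat r\le r'$, and the pair $\hat r,s$ falls under the same item. Define $\hat s$ likewise. Let $r\ne s$ be in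 $R$.
\begin{itemize}
\item \emph{$r\vee s$.} If $r,s$ are adjacent, then $r\vee s=t'$, where $t$ is the third element of the triple. Otherwise $r\vee s\in\{X',\theta',1\}$ by (2), (3), (5).
\item \emph{$r\vee s'$.} If $r,s$ are adjacent, then $r\le s'$ and $r\vee s'=s'$. Otherwise $r\vee s'=1$. Indeed, $r\vee s'\ge r\vee\hat s$, which is $1$ in case (5). In cases (2) and (3) put $t=X$ and $t=\theta$, respectively. Then $r\vee\hat s=t'$, and $t\le s'$ since $t$ is adjacent to $s$. So $r\vee s'\ge t'\vee t=1$.
\item \emph{$r'\vee s'$.} This is $1$. If $r,s$ are adjacent, then $s\le r'$, so $r'\vee s'\ge s\vee s'=1$. Otherwise $\hat r\le r'$, and $\hat r\vee s'=1$ by the preceding item.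
\end{itemize}
Finally $r\vee r'=Y\vee Y'=1$, and by (6) the join of $Y$ or $Y'$ with any $r$ is $1$. The same holds with $r'$ in place of $r$, since $r'$ lies above some element of $R$. So $A_G$ is a subalgebra, and by Lemma~\ref{lem:crit}, $k\in\mathrm{dom}_G(A_G)$. Clearly $k\ne0,1$.

\emph{$A_G$ avoids $k$.} Let $0\ne a\in A_G$ and $a\le k$. As $k\le x\vee Y$, (\ref{eq:xY}) gives $a\vee Y\le x\vee Y=(\sigma^+)'\ne1$. But we have just seen that every element of $A_G$ other than $0$ and $Y$ has join $1$ with $Y$. So $a=Y$, and $y\le Y\le k$, which is false.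
\end{proof}

\section{Attaching a gadget}\label{sec:attach}

Given an OML $L$ with a subalgebra $A$ and an element $e\in L$, we want to glue $G$ to $L$ so that $k\le e$, while $A$ and $A_G$ are in general position: a nontrivial element of $A$ and a nontrivial element of $A_G$ should have join $1$, so that $A\cup A_G$ is a subalgebra. The plan is to glue along $C(k)$. First we insert $[0,k]_G$ below $e$, together with an extra element $j$ that keeps $k$ strictly below $e$. After that both sides contain $k$ with the same interval $[0,k]$, but with different intervals $[0,k']$. We insert into each side the interval of the other, after which the two algebras $C(k)$ coincide and Lemma~\ref{lem:paste} can be applied.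

\begin{lemma}\label{lem:attach}
Let $L,G$ be OMLs, $0\ne e\in L$, $k\in G\setminus\{0,1\}$. After replacing $G$ by an isomorphic copy, there is an OML $D$ containing $L$ and $G$ as subalgebras with $L\cap G=\{0,1\}$, $k\le e$, and:
\begin{itemize}
\item[$(\alpha)$] if $c\in L$, $c\not\le e'$, $c\not\ge e$, and $a\in G$, $a\not\le k$, then $c\vee a=1$;
\item[$(\beta)$] if $a\in G$ and $a\le e'$, then $a=0$;
\item[$(\gamma)$] if $l\in L$ and $l\not\le e'$, then $k\vee l=e\vee l$.
\end{itemize}
\end{lemma}

\begin{proof}
We start with $L$ and $G$ disjoint; the identifications are made in the course of the construction.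

\emph{The first insertion.} Let $K=[0,k]_G\times\{0,1\}$, $j=(0,1)\in K$ and $L_1=L[e;K]$. Identify $n\in[0,k]_G$ with $(n,0)\in K$; so $e=k\oplus j$, and $k'=j\oplus e'$ in $L_1$. By rule (d), $[0,k]_{L_1}=[0,k]_G$. Rule (a) gives $(\gamma)$. If $l\in L$, $l\not\le e'$ and $l\not\ge e$, then by the same rule
\begin{equation}\label{eq:star}
l\vee k=l\vee e,\qquad l\vee k'=l\vee j\vee e'=l\vee e\vee e'=1 .
\end{equation}
Hence $(l\vee k)\wedge(l\vee k')=l\vee e\ne l$, so $l\notin C(k)$. All elements of $K\times[0,e']$ commute with $k$. So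
\begin{equation}\label{eq:noncomm}
L_1\setminus C(k)=\{l\in L:l\not\le e',\ l\not\ge e\}.
\end{equation}

\emph{Equalizing the two sides.} Note that $k'\ne0$ both in $L_1$ and in $G$. Let
\[
L_1^+=L_1\bigl[k';[0,k']_G\bigr],\qquad G^+=G\bigl[k';[0,k']_{L_1}\bigr].
\]
Let $S$ be the horizontal sum of $[0,k']_{L_1}$ and $[0,k']_G$. By rule (e), in both $L_1^+$ and $G^+$ we have $[0,k]=[0,k]_G$ and $[0,k']=S$, and the new elements commute with $k'$, hence with $k$. So
\[
L_1^+\setminus C(k)=L_1\setminus C_{L_1}(k),\qquad G^+\setminus C(k)=G\setminus C_G(k),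
\]
and in both algebras $C(k)\cong[0,k]_G\times S$ via $l\mapsto(l\wedge k,l\wedge k')$. Identify these two subalgebras along these isomorphisms and take $L_1^+$ and $G^+$ otherwise disjoint, so that $L_1^+\cap G^+=\Pi=C(k)$. Put $D=L_1^+\cup G^+$.

\emph{The pasting lemma applies.} In any OML, $\bar l=(l\vee k)\wedge(l\vee k')$ is the least element of $C(k)$ above $l$: it lies in $C(k)$, and if $l\le s\in C(k)$, then $s=(s\vee k)\wedge(s\vee k')\ge\bar l$. Moreover $\bar l\wedge k'=(l\vee k)\wedge k'$, which by (F1) is nonzero unless $l\vee k=k$, that is, unless $l\le k$.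

Let $l_1\in L_1^+\setminus\Pi$ and $l_2\in G^+\setminus\Pi$. Then $l_1\in L_1$ and $l_2\in G$. Neither is below $k$, since elements comparable with $k$ commute with $k$. The element $\bar l_2\wedge k'$ is a nonzero element of $[0,k']_G$, and $l_1\not\le k=(k')'$. So rule (a) in $L_1^+$ gives $l_1\vee(\bar l_2\wedge k')=l_1\vee k'$. Thus $l_1\vee\bar l_2\ge k'$, so $l_1\vee\bar l_2\in\Pi$. In the same way $\bar l_1\wedge k'$ is a nonzero element of $[0,k']_{L_1}$, rule (a) in $G^+$ gives $l_2\vee(\bar l_1\wedge k')=l_2\vee k'$, and $\bar l_1\vee l_2\in\Pi$. By Lemma~\ref{lem:paste}, $D$ is an OML with subalgebras $L\le L_1\le L_1^+$ and $G\le G^+$. By construction $k\le e$.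

\emph{$L\cap G=\{0,1\}$.} An element of $L\cap G$ lies in $\Pi=C(k)$. As an element of $L\cap C(k)$ it is $z$ or $e\oplus z=k\oplus j\oplus z$ with $z\le e'$, by (\ref{eq:noncomm}). Its $S$-component (its meet with $k'$) is $z$ or $j\oplus z$, respectively, an element of $[0,k']_{L_1}$. As the element also lies in $G$, its $S$-component lies in $[0,k']_G$. So the $S$-component is $0$ or $k'=j\oplus e'$. We have $z\le e'<k'$ and $j\oplus z\ne0$, because $j\ne0$. So in the first case $z=0$, and the element is $0$. In the second case $j\oplus z=j\oplus e'$, so $z=e'$, and the element is $e\oplus e'=1$.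

\emph{Proof of} $(\alpha)$. By (\ref{eq:noncomm}), $c\in L_1\setminus C(k)$, so $c\not\le k$. Let $\gamma=a\wedge k'$ if $a\in C(k)$, and $\gamma=\bar a\wedge k'$ otherwise. Since $a\not\le k$, $\gamma$ is a nonzero element of $[0,k']_G$. In both cases $c\vee a\ge c\vee\gamma$; in the second case because $c\vee a=\bar c\vee\bar a$ by Lemma~\ref{lem:paste}. Rule (a) in $L_1^+$ and (\ref{eq:star}) give $c\vee\gamma=c\vee k'=1$.

\emph{Proof of} $(\beta)$. From $a\le e'\le k'$ we get $a\in[0,k']_G$, while $e'\in[0,k']_{L_1}$ and $e'\ne k'$. In the horizontal sum $S$, $a\le e'$ forces $a=0$.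
\end{proof}

\begin{corollary}\label{cor:attach}
Let $A\le L$ be OMLs and $0\ne e\in L$ such that $A$ avoids $e'$. Let $(G,A_G,k)$ be a copy of the gadget of Proposition~\ref{prop:gadget} and let $D$ be as in Lemma~\ref{lem:attach}. Then $A_1=A\cup A_G$ is a subalgebra of $D$, $A_1\cap L=A$, $k\in\mathrm{dom}_D(A_1)$, and $A_1$ avoids $e'$. Moreover, if $l\in L$, $l\not\le e'$, $l\not\ge e$ and $A$ avoids $l$, then $A_1$ avoids $l$.
\end{corollary}

\begin{proof}
Let $c\in A\setminus\{0,1\}$. Then $c\not\le e'$. Also $c\not\ge e$, since otherwise $0\ne c'\le e'$ with $c'\in A$. If $a\in A_G\setminus\{0,1\}$, then $a\not\le k$ because $A_G$ avoids $k$. So $c\vee a=1$ by $(\alpha)$. As $A$ and $A_G$ are subalgebras and $A_1$ is closed under $'$, $A_1$ is a subalgebra. We have $A_1\cap L=A\cup(A_G\cap L)=A$. Monotonicity gives $k\in\mathrm{dom}_G(A_G)\subseteq\mathrm{dom}_D(A_1)$. That $A_1$ avoids $e'$ is the hypothesis for elements of $A$ and $(\beta)$ for elements of $A_G$.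

For the last statement suppose that $0\ne a\in A_G$ and $a\le l$. Then $a\ne1$, since $l\not\ge e$. So $a'$ is a nonzero element of $A_G$, hence $a'\not\le k$. Also $l'\not\le e'$ and $l'\not\ge e$. By $(\alpha)$, $l'\vee a'=1$. So $a=a\wedge l=0$, a contradiction.
\end{proof}

\section{Proof of Theorem~\ref{thm:O}}\label{sec:end}

A gadget attached at $e$ puts an element $k\le e$ into the dominion. By $(\gamma)$, \emph{two} gadgets attached at $e$ in succession put $e=k_1\vee k_2$ itself into it. But attaching at $e$ requires that $A$ avoids $e'$, and for an arbitrary element $b$ of $L$ there may be nonzero elements of $A$ below $b'$. We therefore write $b$ as a meet of two new elements whose complements are freshly inserted, and so have no nonzero elements of $A$ below them.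

\begin{proposition}\label{prop:one}
Let $A\le L$ be OMLs and $b\in L$. There are OMLs $L^*\ge L$ and $A^*\le L^*$ with $A\le A^*$, $A^*\cap L=A$ and $b\in\mathrm{dom}_{L^*}(A^*)$.
\end{proposition}

\begin{proof}
If $b\in\{0,1\}$ take $L^*=L$, $A^*=A$. Let $b\ne0,1$, and let $L_0$ be $L$ with a pair $\delta,\delta^+$ inserted at $b'$. Put $e_1=b\oplus\delta$ and $e_2=b\oplus\delta^+$. In the subalgebra $\{0,\delta,\delta^+,b'\}\times[0,b]$ of $L_0$ we see that
\[
e_1'=\delta^+,\qquad e_2'=\delta,\qquad e_1\wedge e_2=b,\qquad \delta\not\le e_1',\qquad \delta\not\ge e_1\ \text{ (as $b\ne0$)}.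
\]
By rule (d), $A\subseteq L$ avoids $\delta$ and $\delta^+$.

Since $A$ avoids $e_1'=\delta^+$, we can attach a gadget at $e_1$ to $(L_0,A)$. We obtain $(D_1,A_1)$ and $k_1\le e_1$. By Corollary~\ref{cor:attach}, $A_1$ avoids $e_1'$ and, taking $l=\delta$, also $\delta$. Attach a second gadget at $e_1$, now to $(D_1,A_1)$. We obtain $(D_2,A_2)$ and $k_2\le e_1$. Since $0\ne k_1\le e_1$, we have $k_1\not\le e_1'$, so Lemma~\ref{lem:attach}$(\gamma)$ gives $k_2\vee k_1=e_1\vee k_1=e_1$. As $k_1\in\mathrm{dom}_{D_1}(A_1)\subseteq\mathrm{dom}_{D_2}(A_2)$ and $k_2\in\mathrm{dom}_{D_2}(A_2)$, we get $e_1\in\mathrm{dom}_{D_2}(A_2)$. Again by Corollary~\ref{cor:attach} with $l=\delta$, $A_2$ avoids $\delta=e_2'$.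

So we can attach a gadget at $e_2$ to $(D_2,A_2)$, obtaining $(D_3,A_3)$ and $k_3\le e_2$. By Corollary~\ref{cor:attach}, $A_3$ avoids $e_2'$, so we can attach another one at $e_2$ to $(D_3,A_3)$, obtaining $(D_4,A_4)$ and $k_4\le e_2$. As before, $k_3\vee k_4=e_2\in\mathrm{dom}_{D_4}(A_4)$, and $e_1\in\mathrm{dom}_{D_4}(A_4)$ by monotonicity. Hence $b=e_1\wedge e_2\in\mathrm{dom}_{D_4}(A_4)$. Since $A_{i+1}\cap D_i=A_i$ for $i=1,2,3$ and $A_1\cap L_0=A$, we have $A_4\cap L=A$. Take $L^*=D_4$ and $A^*=A_4$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:O}]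
Well-order $L$ and apply Proposition~\ref{prop:one} successively to its elements, taking unions at limit steps. This gives an increasing family of OMLs and subalgebras $A_\iota\le L_\iota$ with $A_\kappa\cap L_\iota=A_\iota$ for $\iota\le\kappa$. This relation passes to limits $\lambda$: for $\iota<\lambda$, an element of $A_\lambda\cap L_\iota$ lies in $A_\kappa\cap L_\iota=A_\iota$ for some $\kappa$ with $\iota\le\kappa<\lambda$. By monotonicity of dominions, the final pair $(L^{(1)},A^{(1)})$ satisfies
\[
L\le L^{(1)},\qquad A^{(1)}\cap L=A,\qquad L\subseteq\mathrm{dom}_{L^{(1)}}(A^{(1)}).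
\]
The elements of $L^{(1)}$ outside $L$ need not be in the dominion, so we iterate. Put $(L^{(0)},A^{(0)})=(L,A)$ and repeat the construction to get $(L^{(n)},A^{(n)})_{n\in\mathbb N}$ with
\[
A^{(n+1)}\cap L^{(n)}=A^{(n)},\qquad L^{(n)}\subseteq\mathrm{dom}_{L^{(n+1)}}(A^{(n+1)}).
\]
Put $\hat L=\bigcup L^{(n)}$ and $\hat A=\bigcup A^{(n)}$. By monotonicity each $L^{(n)}$ is contained in $\mathrm{dom}_{\hat L}(\hat A)$, so $\mathrm{dom}_{\hat L}(\hat A)=\hat L$ and the inclusion $\hat A\to\hat L$ is an epimorphism. Moreover $\hat A\cap L=A$. If $A\ne L$, then $\hat A$ does not contain $L$, so $\hat A\ne\hat L$.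
\end{proof}

\begin{thebibliography}{9}
\bibitem{AAOML}
\emph{Algebraic Aspects of Orthomodular Lattices},
\texttt{https://math.nmsu.edu/\allowbreak people/\allowbreak personal-pages/\allowbreak files/\allowbreak 2000-Algebraic-Aspects-of-OMLs.pdf}.

\bibitem{Frink}
O.~Frink, \emph{Complemented modular lattices and projective spaces of infinite dimension}, Trans. AMS \textbf{60} (1946).
\end{thebibliography}

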